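\title{The Poincar\'e continued fraction algorithm is dissipative in dimension five and higher}

\begin{abstract}
The sorted Poincar\'e algorithm replaces $0<x_1<\dots<x_d$ by the sorted vector of successive differences. A conjecture of Nogueira predicts, among other things, that the induced projective map $f$ is conservative when $d$ is even and nonconservative when $d$ is odd. We prove that for every $d\ge5$ the conservative part of $f$ is null and that the smallest coordinate of $f^n(x)$ tends to $0$ for almost every $x$. Hence the conjecture fails for every even $d\ge6$, and, by Nogueira's results for $d=3,4$, the map $f$ is conservative if and only if $d=4$. The proof bounds the energy of a truncated Green function of the transfer operator. Where the coordinates form well-separated pairs the algorithm acts on each pair as a Farey map, and a capacity argument in the $\lfloor(d-1)/2\rfloor$ logarithmic sizes of the lower pairs gives transience.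
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The algorithm and the conjecture}

The slow form of Euclid's algorithm replaces a pair $0<a<b$ by the numbers $a$ and $b-a$, sorted. The Poincar\'e algorithm performs this subtraction on all neighboring coordinates of a vector at once. Let
\[
\Lambda=\{x\in\mathbb R^d:\ 0<x_1<x_2<\dots<x_d\},
\]
and let $F(x)$ be the vector obtained by sorting
\[
(x_1,\ x_2-x_1,\ x_3-x_2,\ \dots,\ x_d-x_{d-1})
\]
in increasing order. The points at which some iterate produces two equal coordinates lie on countably many hyperplanes, so $F:\Lambda\to\Lambda$ and its iterates are defined Lebesgue-almost everywhere. Write $|x|=\sum_i|x_i|$. Since $F$ commutes with scalings, it induces the projective map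
\[
f(x)=\frac{F(x)}{|F(x)|}\qquad\text{on}\qquad \Delta=\{x\in\Lambda:\ |x|=1\}.
\]
The map $F$ shrinks every vector, because $|F(x)|=x_d<|x|$; the map $f$ discards the size and keeps the proportions. The question is whether the proportions keep coming back to a balanced shape or degenerate for good.

Recall the vocabulary. Let $T$ be a measurable map of a $\sigma$-finite measure space under which preimages of null sets are null. It is \emph{ergodic} if every measurable set $W$ with $T^{-1}W=W$ is null or has null complement. A measurable set $W$ is \emph{wandering} if the sets $T^{-n}W$, $n\ge0$, are pairwise disjoint, and $T$ is \emph{conservative} if every wandering set is null. Equivalently, almost every point of each measurable set returns to it: no point of a wandering set returns, and the points of a set that never return form a wandering set. The \emph{dissipative part} is the smallest measurable set, up to null sets, that contains almost all of every wandering set, and the \emph{conservative part} is its complement. These notions depend only on the null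 sets. They are understood with respect to Lebesgue measure, on $\Lambda$ for $F$ and on $\Delta$ for $f$.

For $d=2$ the map $f$, read in the coordinate $\xi=x_1/x_2$, is the Farey map: $\xi\mapsto\xi/(1-\xi)$ for $\xi<\frac12$ and $\xi\mapsto(1-\xi)/\xi$ for $\xi>\frac12$. The first branch lowers $1/\xi$ by one, so every irrational $\xi$ visits $(\frac12,1)$ infinitely often: the proportions do come back. For $d\ge3$ the following is conjectured; we take the statement as posed in \cite{slides}.

\begin{quote}
\textbf{Conjecture} (Nogueira \cite{N95}). Let $d\ge3$.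
\begin{itemize}
\item[(i)] If $d$ is even, then $F$ is ergodic, and $f$ is ergodic and conservative.
\item[(ii)] If $d$ is odd, then $F$ is nonergodic, $f$ is ergodic but nonconservative, and $f^k(x)\to(0,\dots,0,1)$ as $k\to\infty$ for almost every $x$.
\end{itemize}
\end{quote}

The conjecture has been proved for $d=3$ \cite{N95} and for $d=4,5$ \cite{N01}.

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $d\ge5$. Then $f$ is not conservative. Its conservative part is Lebesgue-null, and for almost every $x\in\Delta$ the smallest coordinate of $f^n(x)$ tends to $0$ as $n\to\infty$.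
\end{theorem}

\begin{corollary}\label{cor:class}
The conjecture is false: statement \textup{(i)} fails for every even $d\ge6$. For $d\ge3$, the map $f$ is conservative if and only if $d=4$.
\end{corollary}

\begin{proof}
The first claim is contained in Theorem~\ref{thm:main}. For the second, $f$ is nonconservative for $d=3$ \cite{N95}, conservative for $d=4$ \cite{N01}, and nonconservative for $d\ge5$ by Theorem~\ref{thm:main}.
\end{proof}

We deduce Theorem~\ref{thm:main} from the convergence of a series over the inverse branches of $F$ (Theorem~\ref{thm:series}). For $d\ge7$ the proof is complete at the end of Section~\ref{sec:short}; this shorter argument already refutes the conjecture, for every even $d\ge8$. Section~\ref{sec:long} adds what is needed for $d=5,6$.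

We do not settle the ergodicity of $F$ and $f$ for $d\ge6$. For odd $d\ge7$ we confirm only the nonconservativity in (ii), together with the decay of the smallest coordinate; the convergence to $(0,\dots,0,1)$ and the nonergodicity of $F$ are not settled here.

\subsection{Parity and dimension}\label{sec:heur}

This subsection is heuristic and is not used in the proofs. Group the coordinates into pairs $(x_1,x_2),(x_3,x_4),\dots$, with $x_d$ alone on top if $d$ is odd, and suppose that each group is much larger than the one below it. Then $x_{2i+1}-x_{2i}\approx x_{2i+1}$, and $F$ acts on each pair almost as one step of Euclid's algorithm. For instance,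
\[
F(2,3,\ 200,500,\ 30000,70000)=(1,2,\ 197,300,\ 29500,40000),
\]
while Euclid's step applied to each pair separately gives $(1,2)$, $(200,300)$, $(30000,40000)$.

If $d$ is odd, the pairs shrink while the singleton hardly moves, and the normalized vector drifts toward $(0,\dots,0,1)$. If $d$ is even, all groups obey the same rule, the differences between their logarithmic sizes have no preferred direction, and one is inclined to guess that they return to a bounded region. This matches the parity in the conjecture. However, the number of groups below the top one is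
\[
D=\lfloor (d-1)/2\rfloor ,
\]
so there are $D$ such differences, and a walk without drift returns only in low dimension: simple random walk on $\mathbb Z^D$ is recurrent for $D\le2$ and transient for $D\ge3$. This suggests escape for $D\ge3$, that is, $d\ge7$. The case $D=2$, that is, $d=5,6$, depends on a finer feature. A pair with $b/a\approx r$ large needs about $r$ steps to lower $\log b$ by only $\log r$, while a pair with bounded ratio loses a fixed amount in each step. Such stalls act as long jumps of the walk, and long jumps make escape easier.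

\section{The method, and a shift computed by hand}\label{sec:outline}

The proof turns this picture into an inequality in four steps.

\emph{Step 1 (Section~\ref{sec:branches}).} The map $f$ preserves an infinite measure $\mu$, and its inverse branches, weighted by their Jacobians, form a Markov chain with operator $P$. Theorem~\ref{thm:main} follows once the Green function $\sum_nP^n\psi$ of a suitable positive function $\psi$ is finite at one point $x_0$.

\emph{Step 2 (Section~\ref{sec:energy}).} Damp the series by a factor $\lambda<1$, let $c$ be its value at $x_0$, and truncate it at height $c$. The resulting function $v$ has energy $E\le c\|\psi\|_1$, where in the simplest version $E=\frac12\|v\circ f-v\|_2^2$. An inequality of the form $c\le C\sqrt E+c/2$ then gives $c\le 4C^2\|\psi\|_1$, uniformly in $\lambda$.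

\emph{Step 3 (Section~\ref{sec:boxes}).} Let $t\in\mathbb R^D$ be the vector of logarithmic sizes of the lower pairs. Average $v$ over boxes of side $2^j$ in $t$. The first average is comparable to $c$, and the averages tend to $0$ because $v\in L^2$. If shifting $t$ by about $2^j$ changes $v$ by $2^{j\kappa}\sqrt E$ in $L^2$, consecutive averages differ by $2^{j(\kappa-D/2)}\sqrt E$, which is summable when $\kappa<D/2$.

\emph{Step 4 (Sections~\ref{sec:pair}--\ref{sec:long}).} Small energy means that $v(x)\approx v(Ax)$ for a typical product $A$ of inverse branches. Moreover $v$ is Lipschitz for the Hilbert metric. So $v(x)\approx v(x')$ whenever there are likely products $A,A'$ of the same length such that $Ax$ and $A'x'$ are almost proportional. The task is to arrange that $x$ and $x'$ differ only in the size of one pair. The following example shows how.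

\begin{example}\label{ex:golden}
The inverse branches of Euclid's step are
\[
m_1(a,b)=(a,a+b),\qquad m_2(a,b)=(b,a+b),
\qquad\text{i.e.}\quad
m_1=\begin{pmatrix}1&0\\1&1\end{pmatrix},\quad m_2=\begin{pmatrix}0&1\\1&1\end{pmatrix}.
\]
Let $\varphi=(1+\sqrt5)/2$. The symmetric matrix $m_2$ has eigenvectors $(1,\varphi)$ and $(\varphi,-1)$ with eigenvalues $\varphi$ and $-1/\varphi$, so
\[
m_2^k(a,b)=\varphi^k\,\frac{a+\varphi b}{1+\varphi^2}\,(1,\varphi)+O\bigl(\varphi^{-k}(a+b)\bigr).
\]
Up to an exponentially small relative error, $m_2^k$ remembers only the number $a+\varphi b$. The pairs $(\xi,1)$ and $e^{h_1}(\xi',1)$ thus have almost the same image when $e^{h_1}=(\xi+\varphi)/(\xi'+\varphi)$. This changes the size, but also the ratio. Returning from $\xi'$ to $\xi$ with the same word cancels the change of size exactly. Return instead with $m_2^km_1$, which remembers $a+\varphi(a+b)=\varphi(\varphi a+b)$: the pairs $(\xi',1)$ and $e^{h_2}(\xi,1)$ have almost the same image when $e^{h_2}=(\varphi\xi'+1)/(\varphi\xi+1)$. The round trip links $(\xi,1)$ to $e^H(\xi,1)$,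 where
\[
H=h_1+h_2=\log\frac{\varphi\xi'+1}{\xi'+\varphi}-\log\frac{\varphi\xi+1}{\xi+\varphi}.
\]
The function $y\mapsto(\varphi y+1)/(y+\varphi)$ has derivative $\varphi/(y+\varphi)^2>0$, so as $\xi'$ runs over $(\xi,1)$ the shift $H$ sweeps out an interval $(0,H_{\max})$.
\end{example}

The words in the example are too rare, since $m_2^k$ will have probability at most $2^{-k}$, and in Section~\ref{sec:short} we replace them by two classes of words of probability bounded below. A shift of order one then costs little more than $\sqrt E$, and chaining such shifts gives $\kappa$ slightly above $1$, enough for $D\ge3$. For $D=2$ we need $\kappa<1$, so long shifts must be cheaper than chains of short ones. They come from matching a word along which the pair grows with a word along which it stalls.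

\section{Inverse branches and a series criterion}\label{sec:branches}

Throughout the proof $d\ge3$. We identify functions on $\Delta$ with functions on $\Lambda$ that are homogeneous of degree $0$; then $u\circ f=u\circ F$.

\subsection{Words}

For a permutation $\sigma$ of $\{1,\dots,d\}$ let $M_\sigma$ be the matrix given by
\[
(M_\sigma x)_k=x_{\sigma(1)}+\dots+x_{\sigma(k)} .
\]
It has nonnegative entries, $|\det M_\sigma|=1$, and $M_\sigma\Lambda\subset\Lambda$. The successive differences of $M_\sigma x$ are $x_{\sigma(1)},\dots,x_{\sigma(d)}$, so $F(M_\sigma x)=x$ for $x\in\Lambda$, and $M_\sigma\Lambda$ consists of the points of $\Lambda$ whose successive differences are ordered in the way prescribed by $\sigma$. Hence the sets $M_\sigma\Lambda$ are disjoint and cover $\Lambda$ up to a null set. A \emph{word} of length $n$ is a product $A=M_{\sigma_1}\cdots M_{\sigma_n}$, the rightmost letter being applied first; $\mathcal A_n$ is the set of these words, and $\mathcal A_0$ consists of the identity. We have $F^n(Ax)=x$, and $y\in A\Lambda$ exactly when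 $F^{k-1}y\in M_{\sigma_k}\Lambda$ for $k=1,\dots,n$. So the sets $A\Lambda$, $A\in\mathcal A_n$, are disjoint and cover $\Lambda$ up to a null set.

\subsection{The invariant measure}

The measure $dm=dx/\prod_ix_i$ on $\Lambda$ is invariant under scalings, so it descends to the simplex. Call a positive measurable function $\chi$ on $\Lambda$, homogeneous of degree $1$, a \emph{gauge}, and define $\mu$ by
\[
\int u\,d\mu=\int_{\{1\le\chi<e\}}u\,dm .
\]
The choice of $\chi$ does not matter. Indeed, writing $x=sy$ with $y\in\Delta$ gives $dm=\frac{ds}{s}\,d\mu_0(y)$, where $\mu_0$ has density proportional to $1/\prod y_i$ with respect to Lebesgue measure on $\Delta$; for each $y$ the set $\{s:1\le s\chi(y)<e\}$ has $\frac{ds}s$-measure $1$, so $\mu=\mu_0$. In particular $\mu$ is $\sigma$-finite and equivalent to Lebesgue measure on $\Delta$. With the gauge $\chi(x)=x_d$,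
\begin{equation}\label{eq:logmu}
d\mu=\prod_{i<d}d\log(x_i/x_d).
\end{equation}
Thus $\mu$ is Lebesgue measure on a cone in logarithmic coordinates; it is infinite, and Poincar\'e's recurrence theorem does not apply. Norms $\|\cdot\|_p$ and pairings $\langle\cdot,\cdot\rangle$ refer to $\mu$.

For a word $A$ and $u\ge0$ put
\[
p_A(x)=\frac{\prod_ix_i}{\prod_i(Ax)_i},\qquad P^nu(x)=\sum_{A\in\mathcal A_n}p_A(x)\,u(Ax).
\]
Since $p_{AB}(x)=p_B(x)\,p_A(Bx)$, the operators $P^n$ are the powers of $P=P^1$.

\begin{lemma}\label{lem:dual}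
For every measurable $\Phi\ge0$ on $\Delta\times\Delta$,
\begin{equation}\label{eq:dual}
\int\Phi(x,f^nx)\,d\mu(x)=\int\sum_{A\in\mathcal A_n}p_A(y)\,\Phi(Ay,y)\,d\mu(y).
\end{equation}
In particular $\int u\,(u'\circ f^n)\,d\mu=\int(P^nu)\,u'\,d\mu$ for $u,u'\ge0$.
\end{lemma}

\begin{proof}
Compute the left side with the gauge $\chi(x)=|F^nx|$. On $A\Lambda$ substitute $x=Ay$: then $F^nx=y$, the domain becomes $\{1\le|y|<e\}$, and $dm(x)=dy/\prod_i(Ay)_i=p_A(y)\,dm(y)$ because $|\det A|=1$. Sum over $A$.
\end{proof}

\begin{lemma}\label{lem:markov}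
$P1=1$. Consequently $\mu$ is $f$-invariant. Also $\int Pu\,d\mu=\int u\,d\mu$ for $u\ge0$.
\end{lemma}

\begin{proof}
The identity $P1=1$ reads $\sum_\sigma\prod_k(x_{\sigma(1)}+\dots+x_{\sigma(k)})^{-1}=\prod_ix_i^{-1}$; for two variables it is $\frac1{a(a+b)}+\frac1{b(a+b)}=\frac1{ab}$. We prove it for all positive $x_1,\dots,x_d$ by induction on $d$, the case $d=1$ being trivial. In the terms with $\sigma(d)=j$ the last factor is $1/|x|$, and by induction these terms sum to $|x|^{-1}\prod_{i\ne j}x_i^{-1}=|x|^{-1}x_j\prod_ix_i^{-1}$. Summing over $j$ gives the identity. The other two claims are Lemma~\ref{lem:dual} with $u=1$ and with $u'=1$.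
\end{proof}

So $P$ is the operator of the Markov chain that moves from $x$ to the preimage $M_\sigma x$ with probability $p_{M_\sigma}(x)$, and $p_A(x)$ is the probability of the word $A$.

\subsection{The Hilbert metric and the function $\psi$}

We need pointwise control of $P^n\psi$, uniformly in $n$. It comes from the positivity of the matrices. For $x,y$ with positive coordinates let
\[
\mathfrak d(x,y)=\log\max_i\frac{x_i}{y_i}-\log\min_i\frac{x_i}{y_i}.
\]
This is Hilbert's projective pseudometric: it is symmetric, satisfies the triangle inequality, and is unchanged by scaling $x$ or $y$. Let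
\[
\psi(x)=\frac{\prod_ix_i}{|x|^d}.
\]
Then $0<\psi\le1$ and $\|\psi\|_1=\int_{\Lambda\cap\{1\le|x|<e\}}|x|^{-d}dx<\infty$. The choice of $\psi$ cancels the denominator of $p_A$:
\begin{equation}\label{eq:Pnpsi}
P^n\psi(x)=\prod_ix_i\sum_{A\in\mathcal A_n}|Ax|^{-d}.
\end{equation}

\begin{lemma}\label{lem:lip}
Let $w=\sum_nb_nP^n\psi$ with $b_n\ge0$ not all zero. If $w$ is finite at one point of $\Lambda$, it is finite everywhere, and
\begin{equation}\label{eq:loglip}
|\log w(x)-\log w(y)|\le d\,\mathfrak d(x,y)\qquad(x,y\in\Lambda).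
\end{equation}
\end{lemma}

\begin{proof}
Put $\delta=\mathfrak d(x,y)$. After scaling, $y\le x\le e^\delta y$ coordinatewise, and then $Ay\le Ax\le e^\delta Ay$ because $A$ has nonnegative entries. So $\prod x_i/\prod y_i\in[1,e^{d\delta}]$ and $|Ax|^{-d}/|Ay|^{-d}\in[e^{-d\delta},1]$. Each term of \eqref{eq:Pnpsi} therefore changes by a factor in $[e^{-d\delta},e^{d\delta}]$.
\end{proof}

\begin{proposition}\label{prop:crit}
If $\sum_{n\ge0}P^n\psi(x_0)<\infty$ for some $x_0\in\Lambda$, then the conclusions of Theorem~\ref{thm:main} hold.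
\end{proposition}

\begin{proof}
Let $w=\sum_nP^n\psi$ and $X_k=\{x\in\Delta:x_1\ge1/k\}$ for $k\in\mathbb N$; these sets cover $\Delta$. On $X_k$ all coordinates lie in $[1/k,1]$, so $X_k$ has $\mathfrak d$-diameter at most $2\log k$ and finite $\mu$-measure, and $w$ is bounded on $X_k$ by Lemma~\ref{lem:lip}. By Lemma~\ref{lem:dual},
\[
\int\psi\sum_{n\ge0}1_{X_k}\circ f^n\,d\mu=\int_{X_k}w\,d\mu<\infty .
\]
As $\psi>0$, almost every orbit visits $X_k$ finitely often, for every $k$. This says that the smallest coordinate of $f^n(x)$ tends to $0$.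

Let $W_k$ be the set of $x\in X_k$ with $f^nx\notin X_k$ for all $n\ge1$. An orbit meets $W_k$ at most once, so the sets $f^{-n}W_k$, $n\ge0$, are pairwise disjoint, and each of them is wandering. A point of $X_k$ with finitely many visits to $X_k$ lies in $f^{-n}W_k$, where $n$ is the time of its last visit. Hence the countably many wandering sets $f^{-n}W_k$ cover almost all of $\Delta$. So the conservative part is null, and some wandering set has positive measure.
\end{proof}

By \eqref{eq:Pnpsi} and Proposition~\ref{prop:crit}, Theorem~\ref{thm:main} follows from the next statement, whose proof occupies the rest of the paper.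

\begin{theorem}\label{thm:series}
Let $d\ge5$. Then $\sum_A|Ax|^{-d}<\infty$ for every $x\in\Lambda$, the sum being over all words in the matrices $M_\sigma$.
\end{theorem}

\section{The energy of a truncated Green function}\label{sec:energy}

The series we want to bound may a priori be infinite, so we damp it. We also allow the chain to make a random number of steps at a time; this freedom is needed only in Section~\ref{sec:long}. Call a probability vector $(a_n)_{n\ge1}$ \emph{admissible} if $a_1>0$ and $\sum na_n<\infty$. Fix such a vector and put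
\[
Q=\sum_{n\ge1}a_nP^n,\qquad w_\lambda=\sum_{k\ge0}\lambda^kQ^k\psi\quad(0<\lambda<1),\qquad E(v)=\frac12\sum_{n\ge1}a_n\|v\circ f^n-v\|_2^2 .
\]
By Lemma~\ref{lem:markov}, $Q1=1$ and $Q$ preserves integrals of nonnegative functions. Hence $0<w_\lambda\le1/(1-\lambda)$, $\|w_\lambda\|_1=\|\psi\|_1/(1-\lambda)$, and $w_\lambda-\lambda Qw_\lambda=\psi$.

\begin{lemma}\label{lem:reduce}
If $\sup_{\lambda<1}w_\lambda(x_0)<\infty$ for some $x_0\in\Lambda$, then $\sum_nP^n\psi(x)<\infty$ for all $x\in\Lambda$.
\end{lemma}

\begin{proof}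
We have $Q^k=\sum_na^{*k}_nP^n$, where $a^{*k}$ is the $k$-th convolution power and $a^{*0}$ is the unit mass at $0$. Letting $\lambda\uparrow1$ gives $\sum_ng_nP^n\psi(x_0)<\infty$ with $g_n=\sum_ka_n^{*k}$. If $a_1=1$, then $g_n=1$. In general, the Erd\H{o}s--Feller--Pollard renewal theorem states that if $\gcd\{n:a_n>0\}=1$ and $\sum ka_k<\infty$, then $g_n\to1/\sum ka_k$. The first condition holds because $a_1>0$, and the finite mean makes the limit positive. Together with $g_n\ge a_1^n>0$ this gives $\inf_ng_n>0$. So $\sum_nP^n\psi(x_0)<\infty$, and Lemma~\ref{lem:lip} applies.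
\end{proof}

The pairing of $\psi=w_\lambda-\lambda Qw_\lambda$ with $w_\lambda$ bounds the energy of $w_\lambda$ by $\|\psi\|_1\sup w_\lambda$, but we have no control of the supremum. Truncation replaces the supremum by a level $c$ of our choice.

\begin{lemma}\label{lem:energy}
Let $c>0$ and $v=\min(w_\lambda,c)$. Then $0<v\le c$, $v\in L^2(\mu)$, $v$ satisfies \eqref{eq:loglip}, and
\begin{align}
E(v)&\le c\,\|\psi\|_1,\label{eq:energy}\\
|v(x)-v(y)|&\le dc\,\mathfrak d(x,y)\qquad(x,y\in\Lambda),\label{eq:lip}\\
\|v\circ f^n-v\|_2^2&\le\tfrac2{a_1}\,n^2E(v)\qquad(n\ge1).\label{eq:nsq}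
\end{align}
\end{lemma}

\begin{proof}
The function $v$ is bounded and integrable, hence in $L^2$. The function $w_\lambda$ is a series as in Lemma~\ref{lem:lip}, and $\log v=\min(\log w_\lambda,\log c)$ inherits \eqref{eq:loglip}. Then \eqref{eq:lip} follows from $|e^\alpha-e^\beta|\le e^{\max(\alpha,\beta)}|\alpha-\beta|$.

Let $h=(w_\lambda-c)^+$, so that $w_\lambda=v+h$ with $v,h\in L^1\cap L^\infty$. Then
\[
c\|\psi\|_1\ge\langle\psi,v\rangle=\langle v-\lambda Qv,v\rangle+\langle h-\lambda Qh,v\rangle .
\]
Since $v=c$ where $h>0$, we have $\langle h,v\rangle=c\int h$, while $\lambda\langle Qh,v\rangle\le c\int Qh=c\int h$. So the last term is nonnegative. By Lemma~\ref{lem:dual} and $v\ge0$,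
\[
\langle v-\lambda Qv,v\rangle\ge\langle v,v\rangle-\sum_na_n\langle v,v\circ f^n\rangle=E(v),
\]
where the equality uses $\|v\circ f^n\|_2=\|v\|_2$. This proves \eqref{eq:energy}. Finally, $v\circ f^n-v$ is the sum of the $n$ functions $(v\circ f-v)\circ f^k$, $0\le k<n$, each of norm $\|v\circ f-v\|_2$, and $a_1\|v\circ f-v\|_2^2\le2E(v)$.
\end{proof}

\emph{Conventions.} From now on $v=\min(w_\lambda,c)$ and $E=E(v)$, with $\lambda\in(0,1)$ and $c>0$ arbitrary. A real parameter $S\ge2$, the \emph{scale}, enters in the next section. The letter $C$ denotes positive constants, and ``$S$ large'' refers to a threshold, depending only on $d$ and $(a_n)$, never on $\lambda$, $c$ or $S$. A function $\epsilon(S)\ge0$ depending only on $d$ and $(a_n)$ is \emph{negligible} if $S^m\epsilon(S)\to0$ as $S\to\infty$ for every $m$. Sums of two negligible functions, and products of a negligible function with a power of $S$, are negligible.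

\section{Pair coordinates and the capacity argument}\label{sec:boxes}

\subsection{Coordinates}

Let $K=\lfloor d/2\rfloor$ and $D=\lfloor(d-1)/2\rfloor$. The \emph{pairs} are $(x_{2i-1},x_{2i})$, $1\le i\le K$. If $d$ is even, then $K=D+1$ and the top group is the pair $K$; if $d$ is odd, then $K=D$ and the top group is the singleton $x_d$. In both cases the pairs $1,\dots,D$ lie below the top group. Put
\[
t_i=\log\frac{x_{2i}}{x_d}\quad(i\le D),\qquad \xi_i=\frac{x_{2i-1}}{x_{2i}}\quad(i\le K),\qquad t_{D+1}=0 .
\]
These are $D+K=d-1$ coordinates: $t_i$ is the logarithmic size of pair $i$ and $\xi_i$ its ratio. Let $x(t,\xi)$ be the vector with these coordinates and $x_d=1$. Since $\log(x_{2i}/x_d)=t_i$ and $\log(x_{2i-1}/x_d)=t_i+\log\xi_i$ for $i\le K$, the change of variables is unimodular in logarithms, and \eqref{eq:logmu} becomes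
\begin{equation}\label{eq:mu}
d\mu=dt\,d\nu(\xi),\qquad d\nu(\xi)=\prod_{i\le K}\frac{d\xi_i}{\xi_i}.
\end{equation}
Let $J=[\frac12,1)$ and $J_-=[\frac12,\frac34)$, and let $\operatorname{sep}(t)=\min_{1\le i\le D}(t_{i+1}-t_i)$ be the \emph{separation} of $t$. If $\operatorname{sep}(t)\ge G+\log2$ with $G>0$ and $\xi\in J^K$, then $x=x(t,\xi)$ satisfies
\begin{equation}\label{eq:sep}
x_{2i+1}\ge\tfrac12e^{t_{i+1}}\ge e^Gx_{2i}\qquad(1\le i\le D),
\end{equation}
so in particular $x\in\Lambda$. For $\operatorname{sep}(t)>\log2$ we write $v(t,\xi)=v(x(t,\xi))$ and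
\[
\bar v(t)=\frac1{\nu(J_-^K)}\int_{J_-^K}v(t,\xi)\,d\nu(\xi).
\]

At scale $S$ we work in the nested regions
\[
\mathcal T_s=\mathcal T_s(S)=\{t\in\mathbb R^D:\ \operatorname{sep}(t)\ge sS,\ \ \max_i|t_i|\le(16D+8-s)S\},\qquad 5\le s\le7 .
\]
They decrease as $s$ increases, have volume at most $CS^D$, and leave room for shifts: changing one coordinate by at most $s'S$ maps $\mathcal T_s$ into $\mathcal T_{s-s'}$. For $t\in\mathcal T_5$ and $\xi\in J^K$, \eqref{eq:sep} holds with $G=4S$. Let $e_1,\dots,e_D$ be the standard basis of $\mathbb R^D$.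

\begin{definition}\label{def:shift}
Let $\kappa\ge0$. The \emph{shift estimate with exponent $\kappa$} holds for $(a_n)$ if there are a constant $C$ and a negligible function $\epsilon$ such that the following is true for all $\lambda$, $c$ and all large $S$. For every $i\le D$, every real $\rho$ with $|\rho|\le16DS$, and every measurable $\Omega$ such that the segments $[t,t+\rho e_i]$, $t\in\Omega$, lie in $\mathcal T_7(S)$,
\[
\|\bar v(\cdot+\rho e_i)-\bar v\|_{L^2(\Omega)}\le\Gamma(S):=CS^\kappa\sqrt E+c\,\epsilon(S).
\]
\end{definition}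

\subsection{Boxes}

\begin{proposition}\label{prop:cap}
If the shift estimate with some exponent $\kappa<D/2$ holds for some admissible $(a_n)$, then $\sum_nP^n\psi(x)<\infty$ for all $x\in\Lambda$.
\end{proposition}

The boxes over which we average must grow, so that the averages of the $L^2$ function $v$ tend to $0$, and must stay in the separated region, where the pair picture is accurate. Let $R$ be large and, for $j\ge0$,
\[
S_j=R+2^j,\qquad B_j=\{t:\ t_i\in-8(D+1-i)S_j+[0,2^j]\ \text{ for }i\le D\}.
\]
Then $S_j\le S_{j+1}\le2S_j$, and points of $B_j$ have separation at least $8S_j-2^j\ge7S_j$. The additive constant $R$ makes even the first scale large, which will make all error terms small. Let $\mathrm{av}_j$ be the average of $\bar v$ over $B_j$.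

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[->] (-7.2,0)--(0.6,0) node[right]{$t_1$};
\draw[->] (0,-3.8)--(0,0.5) node[above]{$t_2$};
\draw[dashed] (0,0)--(-3.7,-3.7);
\node at (-1.9,-2.9) {$t_1=t_2$};
\draw[fill=gray!20] (-4,-2) rectangle (-3.6,-1.6);
\draw[fill=gray!20] (-6.4,-3.2) rectangle (-5.6,-2.4);
\node at (-3.2,-1.55) {$B_j$};
\node at (-5.05,-2.95) {$B_{j+1}$};
\draw[thick,->] (-3.8,-1.8)--(-5.95,-1.8);
\draw[thick,->] (-6,-1.8)--(-6,-2.85);
\fill (-3.8,-1.8) circle (1.3pt) node[above=5pt]{$\alpha$};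
\fill (-6,-1.8) circle (1.3pt) node[above]{$\alpha^{(1)}$};
\fill (-6,-2.9) circle (1.3pt);
\node at (-6.7,-2.9) {$\beta$};
\end{tikzpicture}
\caption{Two consecutive boxes for $D=2$ (not to scale). The separated region lies far from the lines $t_2=0$ and $t_1=t_2$. A point $\alpha\in B_j$ is joined to a point $\beta\in B_{j+1}$ by lowering the coordinates one at a time, the lowest first, so that the path stays separated.}
\label{fig:boxes}
\end{figure}

\begin{lemma}\label{lem:box}
Under the shift estimate, $|\mathrm{av}_j-\mathrm{av}_{j+1}|\le C2^{-jD/2}\,\Gamma(S_j)$, with $C$ independent of $R$.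
\end{lemma}

\begin{proof}
Let $\alpha\in B_j$, $\beta\in B_{j+1}$. Since $S_{j+1}-S_j=2^j$, the difference $\beta_i-\alpha_i$ lies in the interval $-8(D+1-i)2^j+[-2^j,2^{j+1}]$, which has length $3\cdot2^j$. In particular $\beta_i<\alpha_i$ and $|\beta_i-\alpha_i|\le(8D+1)2^j\le16DS_j$. Let $\alpha^{(i)}=(\beta_1,\dots,\beta_i,\alpha_{i+1},\dots,\alpha_D)$, so $\alpha^{(0)}=\alpha$ and $\alpha^{(D)}=\beta$; see Figure~\ref{fig:boxes}. On the segment from $\alpha^{(i-1)}$ to $\alpha^{(i)}$ the $i$-th coordinate decreases from $\alpha_i$ to $\beta_i$. The gap above it is at least $\alpha_{i+1}-\alpha_i\ge7S_j$ (with $\alpha_{D+1}=0$); the gap below it, if $i>1$, is at least $\beta_i-\beta_{i-1}\ge7S_{j+1}$; the other gaps are gaps of $\alpha$ or of $\beta$. All coordinates have absolute value at most $8DS_{j+1}\le16DS_j$. So the segment lies in $\mathcal T_7(S_j)$. By the Cauchy--Schwarz inequality,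
\[
|\mathrm{av}_j-\mathrm{av}_{j+1}|^2\le\frac{D}{|B_j||B_{j+1}|}\sum_{i=1}^D\iint|\bar v(\alpha^{(i)})-\bar v(\alpha^{(i-1)})|^2\,d\alpha\,d\beta .
\]
In the $i$-th term use the variables $t=\alpha^{(i-1)}$, $\rho=\beta_i-\alpha_i$, $(\alpha_l)_{l<i}$, $(\beta_l)_{l>i}$; the change of variables has Jacobian $1$, and the integrand is $|\bar v(t+\rho e_i)-\bar v(t)|^2$. For fixed values of the other variables the $t$-integral is at most $\Gamma(S_j)^2$, and the other variables range over a set of measure at most $3\cdot2^j\cdot2^{(j+1)(D-1)}\le C2^{jD}$. Since $|B_j||B_{j+1}|\ge2^{2jD}$, the lemma follows.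
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cap}]
Fix $t^0\in B_0$ and $\xi^0\in J_-^K$, let $x_0=x(t^0,\xi^0)$, and choose $c=w_\lambda(x_0)$, so that $v(x_0)=c$. For $t\in B_0$ and $\xi\in J_-^K$ the logarithms of the coordinates of $x(t,\xi)$ and $x_0$ differ by at most $1+\log\frac32$, so $\mathfrak d(x(t,\xi),x_0)\le2(1+\log\frac32)\le3$. By \eqref{eq:loglip}, $\mathrm{av}_0\ge e^{-3d}c$. On the other hand, \eqref{eq:mu} and the Cauchy--Schwarz inequality give $\mathrm{av}_j^2\le C2^{-jD}\|v\|_2^2\to0$ as $j\to\infty$. Telescoping with Lemma~\ref{lem:box} and using $R\le S_j\le(R+1)2^j$,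
\[
e^{-3d}c\le C(R+1)^\kappa\sqrt E\sum_{j\ge0}2^{j(\kappa-D/2)}+c\,C\sup_{S\ge R}\epsilon(S)\sum_{j\ge0}2^{-jD/2}.
\]
Fix $R$, depending only on $d$ and $(a_n)$, so large that the last term is at most $\frac12e^{-3d}c$. The first series converges because $\kappa<D/2$. With \eqref{eq:energy} we obtain $c\le C'\sqrt{c\|\psi\|_1}$, that is, $w_\lambda(x_0)\le C'^2\|\psi\|_1$, where $C'$ and $x_0$ do not depend on $\lambda$. Lemma~\ref{lem:reduce} concludes.
\end{proof}

\begin{remark}
The dimension enters the proof of Theorem~\ref{thm:series} only through the condition $\kappa<D/2$. The shift estimates below are valid for all $d\ge3$, with $\kappa=1.01$ and $\kappa=5/6$. For $d=3,4$ one has $D=1$ and would need $\kappa<\frac12$; for $d=4$ no such estimate can hold, because $f$ is conservative \cite{N01}.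
\end{remark}

\section{The chain on one pair, and block words}\label{sec:pair}

\subsection{Pair words}

A \emph{pair word} is a product $U=\begin{pmatrix}\alpha&\beta\\\gamma&\eta\end{pmatrix}$ of the letters $m_1,m_2$ of Example~\ref{ex:golden}, the rightmost being applied first; \emph{positions} $1,2,\dots$ in a word refer to the order of application. The letters preserve the set $0<a\le b$ and decrease neither the smaller nor the larger entry. For a ratio $y\in(0,1]$ define the larger entry, the output ratio, and the weight
\[
b_U(y)=\gamma y+\eta,\qquad U\cdot y=\frac{\alpha y+\beta}{\gamma y+\eta},\qquad p_U(y)=\frac{y}{(\alpha y+\beta)(\gamma y+\eta)} .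
\]
Thus $U(y,1)=b_U(y)\,(U\cdot y,1)$, and $p_U(a/b)$ is the product $ab$ divided by the product of the entries of $U(a,b)$. It follows that
\begin{equation}\label{eq:cocycle}
b_{ZU}(y)=b_U(y)\,b_Z(U\cdot y),\qquad p_{ZU}(y)=p_U(y)\,p_Z(U\cdot y).
\end{equation}
We have $p_{m_1}(y)=\frac1{1+y}$ and $p_{m_2}(y)=\frac y{1+y}$, which sum to $1$. So the letters are generated by a Markov chain. In the \emph{state} variable $r=1/y\ge1$:
\begin{itemize}
\item $m_1$ has probability $\frac r{r+1}$ and sends $r$ to $r+1$;
\item $m_2$ has probability $\frac1{r+1}\le\frac12$ and sends $r$ to $1+\frac1r\in(1,2]$.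
\end{itemize}
Let $\mathbb P_r$ and $\mathbb E_r$ refer to the chain started at $r$; by \eqref{eq:cocycle}, the probability that the first letters spell $U$ is $p_U(1/r)$. Each $m_2$ resets the state to $(1,2]$. If $T\ge1$ is the position of the first $m_2$, then
\begin{equation}\label{eq:tail}
\mathbb P_r(T>s)=\prod_{k<s}\frac{r+k}{r+k+1}=\frac r{r+s}\qquad(s=0,1,2,\dots).
\end{equation}
So $T$ is finite almost surely but has infinite mean. This heavy tail is the stall of Section~\ref{sec:heur}: each letter multiplies the larger entry by $1+\frac1r\in(1,2]$, but a run of $s$ letters $m_1$ multiplies it only by $\frac{r+s}r\le1+s$.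

The next three lemmas say that the weights depend little on the starting ratio, that letters $m_2$ produce growth and contraction, and that they are frequent.

\begin{lemma}\label{lem:comp}
If $y,y'\in(0,1]$ and $y/y'\in[\frac12,2]$, then $b_U(y)/b_U(y')\in[\frac12,2]$ and $p_U(y)\ge\frac18p_U(y')$.
\end{lemma}

\begin{proof}
The entries of $U$ are nonnegative, so each of $y$, $\alpha y+\beta$, $\gamma y+\eta$ changes by a factor in $[\frac12,2]$.
\end{proof}

\begin{lemma}\label{lem:contr}
If $U$ contains at least $M$ letters $m_2$, then for $y,y'\in(0,1]$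
\[
b_U(y)\ge(3/2)^{M-1},\qquad|\log(U\cdot y)-\log(U\cdot y')|\le(3/2)^{1-M}|\log y-\log y'| .
\]
\end{lemma}

\begin{proof}
A letter applied right after an $m_2$ acts on a state $r\le2$ and multiplies the larger entry by $1+\frac1r\ge\frac32$; there are at least $M-1$ such letters, and the others do not decrease the larger entry. Next, $\det U=\pm1$ gives
\[
\Bigl|\,y\frac{d}{dy}\log\frac{\alpha y+\beta}{\gamma y+\eta}\Bigr|=\frac{y}{(\alpha y+\beta)(\gamma y+\eta)}\le\frac1{b_U(y)},
\]
because the smaller entry $\alpha y+\beta$ is at least its initial value $y$.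
\end{proof}

\begin{lemma}\label{lem:count}
Let $\mathcal N_q$ be the number of letters $m_2$ among the first $q\ge2$ letters, and $k(q)=\lfloor q/(6\log q)\rfloor$. For $r\in[1,3]$ we have $\mathbb P_r(\mathcal N_q\ge k(q))\ge\frac12$.
\end{lemma}

\begin{proof}
Let $k=k(q)\ge1$ and let $T_1,T_2,\dots$ be the successive waiting times for $m_2$. Each starts from a state at most $3$, so by \eqref{eq:tail}, conditionally on the past,
\[
\mathbb E[\min(T_l,q)]=\sum_{s=0}^{q-1}\mathbb P(T_l>s)\le\sum_{s=0}^{q-1}\frac3{3+s}\le3\log\frac{q+2}2\le3\log q .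
\]
If $\mathcal N_q<k$, then $T_1+\dots+T_k>q$, and hence $\sum_{l\le k}\min(T_l,q)\ge q$. By Markov's inequality this has probability at most $3k\log q/q\le\frac12$.
\end{proof}

\subsection{Block words}

A \emph{block word} of length $n$ is a word $A\in\mathcal A_n$ all of whose permutations preserve every pair (and fix $d$ if $d$ is odd). Let $\Sigma_i=x_1+\dots+x_{2i}$ and $\Sigma_0=0$. Such a permutation sends pair $i+1$, say $(a,b)$, to $m_1(a,b)+\Sigma_i(1,1)$ if it fixes the pair pointwise and to $m_2(a,b)+\Sigma_i(1,1)$ if it transposes it, and it sends the singleton $x_d$ to $x_d+\Sigma_K$. So block words of length $n$ correspond bijectively to $K$-tuples $(A^1,\dots,A^K)$ of pair words of length $n$. Let $A\circ x$ be the vector obtained by applying $A^i$ to pair $i$ for each $i$ and leaving the singleton unchanged; it is $Ax$ with the interaction terms $\Sigma_i$ deleted. These terms stay small as long as the lower groups have not had time to catch up, which limits the length of the word in terms of the separation.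

\begin{lemma}\label{lem:block}
Let $G\ge2n\log d$ and $4de^{-G/2}\le1$, and let $x\in\Lambda$ satisfy $x_{2i+1}\ge e^Gx_{2i}$ for $1\le i\le D$. For every block word $A$ of length $n$,
\[
\mathfrak d(Ax,A\circ x)\le2e^{-G/2},\qquad p_A(x)\ge\tfrac12\prod_{i\le K}p_{A^i}(\xi_i).
\]
\end{lemma}

\begin{proof}
Let $x^{(\tau)}$ be the vector after $\tau$ letters of $A$, and $\Sigma_i^{(\tau)}$ its partial sums. Each of the first $2i$ entries of $x^{(\tau+1)}$ is a sum of distinct entries among the first $2i$ of $x^{(\tau)}$, so $\Sigma_i^{(\tau+1)}\le d\,\Sigma_i^{(\tau)}$ and, for $1\le i\le D$,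
\[
\Sigma_i^{(\tau)}\le d^\tau\Sigma_i^{(0)}\le d^{\tau+1}x_{2i}\le d^{\tau+1}e^{-G}x_{2i+1}.
\]
The smallest entry of group $i+1$ never decreases, so $x^{(\tau)}_{2i+1}\ge x_{2i+1}$, and the interaction-free step applied to $x^{(\tau)}$ produces entries at least $x_{2i+1}$ in that group. Hence $x^{(\tau+1)}$ equals the interaction-free image of $x^{(\tau)}$ multiplied coordinatewise by factors in $[1,1+d^{\tau+1}e^{-G}]$. The interaction-free step is linear with nonnegative entries, so it preserves bounds of the form $y\le y'\le\theta y$. By induction on $\tau$, and since $d+\dots+d^n\le2d^n\le2e^{G/2}$,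
\[
1\le\frac{(Ax)_j}{(A\circ x)_j}\le\prod_{\tau=0}^{n-1}(1+d^{\tau+1}e^{-G})\le\exp(2e^{-G/2})\qquad(1\le j\le d).
\]
This is the first claim. It also gives $p_A(x)\ge e^{-2de^{-G/2}}\prod_jx_j/\prod_j(A\circ x)_j$. The last quotient equals $\prod_ip_{A^i}(\xi_i)$, and $2de^{-G/2}\le\frac12<\log2$.
\end{proof}

\section{Matching words, short shifts, and the case $d\ge7$}\label{sec:short}

Fix $i\le D$. For $\xi\in J^K$ and $y\in J$ let $\xi^y$ be $\xi$ with $\xi_i$ replaced by $y$.

\subsection{The matching lemma}

For pair words $U,V$ and $y,y'\in J$ let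
\[
h_{U,V}(y,y')=\log b_U(y)-\log b_V(y').
\]
This is the shift for which $U(y,1)$ and $V\bigl(e^h(y',1)\bigr)$ have the same larger entry. The next lemma makes Step 4 of Section~\ref{sec:outline} precise, for a weighted family of pairs $(U,V)$. The price is the factor $L$ by which the weights exceed the probabilities of the words.

\begin{lemma}\label{lem:match}
Let $S$ be large and $n\log d\le2S$. Let $\omega\ge0$ be a function on pairs $(U,V)$ of pair words of length $n$ with $\sum\omega\le1$, and let $L,\varepsilon>0$ be such that, for all $y,y'\in J$: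
\begin{itemize}
\item[(a)] $\sum_V\omega(U,V)\le Lp_U(y)$ for all $U$, and $\sum_U\omega(U,V)\le Lp_V(y)$ for all $V$;
\item[(b)] if $\omega(U,V)>0$, then $|\log(U\cdot y)-\log(V\cdot y')|\le\varepsilon$ and $|h_{U,V}(y,y')|\le S/2$.
\end{itemize}
For $\omega(U,V)>0$ put
\[
I(U,V)=\int_{\mathcal T_{11/2}}dt\int_{J^K}d\nu(\xi)\int_J\frac{dy}{y}\,\bigl|v(t,\xi)-v\bigl(t+h_{U,V}(\xi_i,y)e_i,\xi^y\bigr)\bigr|^2 .
\]
Then
\[
\sum_{U,V}\omega(U,V)\,I(U,V)\le C\bigl(L\|v\circ f^n-v\|_2^2+c^2(\varepsilon+e^{-2S})^2S^D\bigr).
\]
\end{lemma}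

\begin{proof}
Apply \eqref{eq:dual} to $\Phi(x,x')=|v(x)-v(x')|^2$, keep only block words, and restrict the domain using \eqref{eq:mu}:
\begin{equation}\label{eq:blockenergy}
\sum_{A\ \mathrm{block},\,A\in\mathcal A_n}\int_{\mathcal T_5\times J^K}p_A(x)\,|v(x)-v(Ax)|^2\,dt\,d\nu\le\|v\circ f^n-v\|_2^2,\qquad x=x(t,\xi).
\end{equation}
Let $\omega(U,V)>0$, $t\in\mathcal T_{11/2}$, $h=h_{U,V}(\xi_i,y)$, $x=x(t,\xi)$, $x'=x(t+he_i,\xi^y)$. Both $t$ and $t+he_i$ lie in $\mathcal T_5$, so Lemma~\ref{lem:block} applies to $x$ and $x'$ with $G=4S$. Choose arbitrary pair words $A^j$, $j\ne i$, of length $n$, and let $A$ and $A'$ be the block words with these components and with $i$-th components $U$ and $V$. The vectors $A\circ x$ and $A'\circ x'$ agree outside pair $i$. In pair $i$ the larger entries are $e^{t_i}b_U(\xi_i)$ and $e^{t_i+h}b_V(y)$, which are equal, so the smaller entries have quotient $(U\cdot\xi_i)/(V\cdot y)$. Hence $\mathfrak d(A\circ x,A'\circ x')\le\varepsilon$ and $\mathfrak d(Ax,A'x')\le\varepsilon+4e^{-2S}$. By \eqref{eq:lip},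
\[
|v(x)-v(x')|^2\le3|v(x)-v(Ax)|^2+3|v(x')-v(A'x')|^2+3d^2c^2(\varepsilon+4e^{-2S})^2 .
\]
Multiply by $\omega(U,V)\prod_{j\ne i}p_{A^j}(\xi_j)$, sum over $U,V$ and the $A^j$, and integrate over $t,\xi,y$. The factors $p_{A^j}(\xi_j)$ sum to $1$, so the left side becomes $\sum\omega I$, and the third term contributes at most $Cc^2(\varepsilon+e^{-2S})^2S^D$.

The first term does not depend on $V$ or $y$. Summing over $V$ and using (a) and Lemma~\ref{lem:block}, the weight is at most $L\prod_jp_{A^j}(\xi_j)\le2Lp_A(x)$, with $A^i=U$. The $y$-integral gives $\log2$, and \eqref{eq:blockenergy} bounds the contribution by $6L\log2\,\|v\circ f^n-v\|_2^2$.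

In the second term fix the words, $\xi$ and $y$, substitute $t'=t+he_i$, and enlarge the domain of $t'$ to $\mathcal T_5$. The integrand is now $|v(x')-v(A'x')|^2$ with $x'=x(t',\xi^y)$, which depends neither on $U$ nor on $\xi_i$. Summing over $U$, the weight is at most $Lp_V(y)\prod_{j\ne i}p_{A^j}(\xi_j)\le2Lp_{A'}(x')$. The $\xi_i$-integral gives $\log2$, the remaining variables $(t',\xi^y)$ range over $\mathcal T_5\times J^K$ with the measure $dt'\,d\nu$, and \eqref{eq:blockenergy} gives the same bound.
\end{proof}

\subsection{Two classes of words}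

For $U=V$ the shift depends on the word only through $\theta_U=\gamma/\eta$. Here $\eta\ge1$, since $\eta$ is the second entry of $U(0,1)$ and the second entry never decreases. Indeed $b_U(y)=\eta(1+\theta_Uy)$, so
\begin{equation}\label{eq:hUU}
h_{U,U}(y,y')=\log(1+\theta_Uy)-\log(1+\theta_Uy').
\end{equation}
The two families in Example~\ref{ex:golden} have $\theta\to1/\varphi$ and $\theta\to\varphi$. We need likely words with $\theta$ in two separated ranges and with many letters $m_2$. The first two letters decide the range.

Let $n\ge4$. Let $\mathcal G_1$ (respectively $\mathcal G_2$) be the set of pair words of length $n$ whose letters in positions $1,2$ are $m_2,m_1$ (respectively $m_1,m_2$) and which have at least $k(n-2)$ letters $m_2$ in positions $3,\dots,n$. Let $U''$ be the word formed by positions $3,\dots,n$, with second row $(\gamma'',\eta'')$ and $\theta''=\gamma''/\eta''\ge0$. Since $m_1m_2=\begin{pmatrix}0&1\\1&2\end{pmatrix}$ and $m_2m_1=\begin{pmatrix}1&1\\2&1\end{pmatrix}$, the second row of $U''m_1m_2$ is $(\eta'',\gamma''+2\eta'')$ and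 that of $U''m_2m_1$ is $(\gamma''+2\eta'',\gamma''+\eta'')$. Therefore
\begin{equation}\label{eq:theta}
\theta_U=\frac1{2+\theta''}\in(0,\tfrac12]\ \text{ on }\mathcal G_1,\qquad\theta_U=1+\frac1{1+\theta''}\in(1,2]\ \text{ on }\mathcal G_2 .
\end{equation}
Put $\pi_U=p_U(\frac12)$. From the state $r=2$, the letters $m_2,m_1$ have probability $\frac13\cdot\frac35=\frac15$ and lead to the state $\frac52$; the letters $m_1,m_2$ have probability $\frac23\cdot\frac14=\frac16$ and lead to the state $\frac43$. By Lemma~\ref{lem:count} and the Markov property,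
\begin{equation}\label{eq:massG}
\tfrac1{12}\le\sum_{U\in\mathcal G_l}\pi_U\le1\qquad(l=1,2).
\end{equation}

\subsection{Short shifts}

The length $n$ must be large enough for the contraction to beat the volume $S^D$, and small enough for the factor $n^2$ in \eqref{eq:nsq} to be harmless. We take $n_1=\lceil S^{1/100}\rceil$. For $\xi\in J^K$ let
\[
\Psi_i(\xi)=\int_0^{1/36}\int_{\mathcal T_6}|v(t+\rho e_i,\xi)-v(t,\xi)|^2\,dt\,d\rho .
\]

\begin{lemma}\label{lem:Psi}
There is a negligible $\epsilon_1$ such that $\int_{J_-^K}\Psi_i\,d\nu\le Cn_1^2E+c^2\epsilon_1(S)^2$ for large $S$.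
\end{lemma}

\begin{proof}
Let $n=n_1$. For $l=1,2$ apply Lemma~\ref{lem:match} with $\omega(U,U)=\pi_U$ for $U\in\mathcal G_l$ and $\omega=0$ otherwise. Condition (a) holds with $L=8$ by Lemma~\ref{lem:comp}. For $y,y'\in J$, Lemma~\ref{lem:comp} gives $|h_{U,U}(y,y')|\le\log2\le S/2$, and Lemma~\ref{lem:contr} gives (b) with $\varepsilon=(3/2)^{1-k(n_1-2)}$. For large $S$ we have $k(n_1-2)\ge\sqrt{n_1}\ge S^{1/200}$, so $\varepsilon$ is negligible. With \eqref{eq:nsq},
\begin{equation}\label{eq:Gcost}
\sum_{U\in\mathcal G_l}\pi_UI(U,U)\le Cn_1^2E+Cc^2(\varepsilon+e^{-2S})^2S^D\qquad(l=1,2).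
\end{equation}

Now make the round trip of Example~\ref{ex:golden}. Let $U_1\in\mathcal G_1$, $U_2\in\mathcal G_2$, $\theta_l=\theta_{U_l}$, $h_1=h_{U_1,U_1}(\xi_i,y)$, $h_2=h_{U_2,U_2}(y,\xi_i)$. By \eqref{eq:hUU},
\[
H:=h_1+h_2=\ell(y)-\ell(\xi_i),\qquad\ell(y)=\log\frac{1+\theta_2y}{1+\theta_1y},\qquad\ell'(y)=\frac{\theta_2-\theta_1}{(1+\theta_1y)(1+\theta_2y)}.
\]
By \eqref{eq:theta}, $\frac12\le\theta_2-\theta_1\le2$ and the denominator lies in $[1,\frac92]$ on $J$, so $\frac19\le\ell'\le2$. For $t\in\mathcal T_6$ the point $t'=t+h_1e_i$ lies in $\mathcal T_{11/2}$, and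
\[
|v(t,\xi)-v(t+He_i,\xi)|^2\le2|v(t,\xi)-v(t',\xi^y)|^2+2|v(t',\xi^y)-v(t'+h_2e_i,\xi)|^2 .
\]
Integrate over $t\in\mathcal T_6$, $\xi\in J^K$, $y\in J$. The first term gives at most $2I(U_1,U_1)$. In the second, pass to the variable $t'$ for fixed $\xi,y$; since $d\nu(\xi)\frac{dy}y$ is symmetric under exchanging $\xi_i$ and $y$, it gives at most $2I(U_2,U_2)$.

To bound the left side from below, restrict to $\xi\in J_-^K$ and $y\in(\xi_i,1)$, and change variables from $y$ to $\rho=H$. This is where $J_-$ is used: since $1-\xi_i>\frac14$ and $\ell'\ge\frac19$, the range of $\rho$ contains $(0,\frac1{36})$. Also $\frac{dy}y\ge dy=d\rho/\ell'\ge\frac12d\rho$. Thus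
\[
\tfrac12\int_{J_-^K}\Psi_i\,d\nu\le2I(U_1,U_1)+2I(U_2,U_2).
\]
Multiply by $\pi_{U_1}\pi_{U_2}$ and sum. By \eqref{eq:massG} the left side is at least $\frac1{288}\int\Psi_i\,d\nu$, and the right side is bounded by \eqref{eq:Gcost}.
\end{proof}

The quantity $\Psi_i$ controls small shifts on average over their length. Comparing two averaged shifts controls each individual shift.

\begin{lemma}\label{lem:chain}
Let $\xi\in J^K$, $\rho\in\mathbb R$, and let $\Omega$ be measurable with $[t,t+\rho e_i]\subset\mathcal T_6$ for $t\in\Omega$. Then $\int_\Omega|v(t+\rho e_i,\xi)-v(t,\xi)|^2dt\le C(1+|\rho|)^2\Psi_i(\xi)$.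
\end{lemma}

\begin{proof}
Write $u(t)=v(t,\xi)$. Replacing $(\Omega,\rho)$ by $(\Omega+\rho e_i,-\rho)$ if necessary, assume $\rho\ge0$. First let $\rho\le\frac1{72}$. For $\rho'\in[\frac1{72},\frac1{36}]$,
\[
|u(t+\rho e_i)-u(t)|^2\le2|u(t+\rho'e_i)-u(t)|^2+2|u\bigl((t+\rho e_i)+(\rho'-\rho)e_i\bigr)-u(t+\rho e_i)|^2,
\]
where $t$ and $t+\rho e_i$ lie in $\mathcal T_6$ and $\rho'-\rho\in[0,\frac1{36}]$. Integrating over $t\in\Omega$ and averaging over $\rho'$ gives the bound $72(2+2)\Psi_i(\xi)=288\Psi_i(\xi)$. A general $\rho$ is a sum of at most $72\rho+1$ equal steps of length at most $\frac1{72}$, each starting and ending on the segment; apply the triangle inequality in $L^2(\Omega)$.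
\end{proof}

\begin{corollary}\label{cor:short}
For large $S$ and $\rho,\Omega$ as in Lemma~\ref{lem:chain},
\[
\|\bar v(\cdot+\rho e_i)-\bar v\|_{L^2(\Omega)}\le C(1+|\rho|)\bigl(n_1\sqrt E+c\,\epsilon_1(S)\bigr).
\]
\end{corollary}

\begin{proof}
By the Cauchy--Schwarz inequality, $|\bar v(t+\rho e_i)-\bar v(t)|^2$ is at most the $\nu$-average over $J_-^K$ of $|v(t+\rho e_i,\xi)-v(t,\xi)|^2$. Apply Lemmas~\ref{lem:chain} and~\ref{lem:Psi}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:series} for $d\ge7$]
Take $a_1=1$, so $Q=P$. For $|\rho|\le16DS$, Corollary~\ref{cor:short} gives the bound $CS^{1.01}\sqrt E+c\,CS\epsilon_1(S)$, and it applies to the sets $\Omega$ of Definition~\ref{def:shift} because $\mathcal T_7\subset\mathcal T_6$. So the shift estimate holds with $\kappa=1.01$. Since $D\ge3$, we have $\kappa<D/2$, and Proposition~\ref{prop:cap} and \eqref{eq:Pnpsi} give the theorem.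
\end{proof}

\section{Long shifts and the case $d\ge5$}\label{sec:long}

For $D=2$ a cost proportional to the length of the shift is too much: even $\kappa=1$ would lead to the divergent series $\sum_j2^{j(\kappa-D/2)}=\sum_j1$. We construct a shift $z$ of size at least $N/(C\log N)$ with words of length about $N$, at cost about $N^{3/4}\sqrt E$.

By Lemma~\ref{lem:match} the squared cost is $L\|v\circ f^n-v\|_2^2$, and it has to be smaller than $z^2E$ by a power of $N$. Both factors need attention. First, the bound $n^2E$ in \eqref{eq:nsq} already exceeds $(N/\log N)^2E$. We therefore put weight on long jumps in the energy: from now on $a_n$ is proportional to $n^{-9/4}$, which is admissible because $\frac94>2$. Let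
\[
N=\lfloor S^{4/5}\rfloor,\qquad\rho_0=\lfloor N^{3/4}\rfloor .
\]
Since $\sum_{N\le n<2N}a_n\ge N^{-5/4}/C$ and $\sum_na_n\|v\circ f^n-v\|_2^2=2E$, some $n\in[N,2N)$ satisfies
\begin{equation}\label{eq:goodn}
\|v\circ f^n-v\|_2^2\le CN^{5/4}E .
\end{equation}
Fix such an $n$. It depends on $v$, but the estimates below are uniform in $n\in[N,2N)$. Second, $L$ is about the reciprocal of the probability of the words used. The plain stall $m_1^q$ has probability $\frac2{2+q}$ from the state $2$, and $L\approx N$ is too expensive next to \eqref{eq:goodn}. Letting the stall begin at any time up to $\rho_0$ raises the probability to about $\rho_0/(N\log N)$, at the price of an uncertainty $\rho_0$ in the growth, which short shifts repair.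

\subsection{Fast, slow and common words}

We match words $ZU$ and $ZV$ of length $n$. Along $U$ the pair grows by about $z$, along $V$ it hardly grows, both end at comparable ratios, and the common continuation $Z$ contracts the remaining difference of ratios. Let
\[
q=\lfloor n/2\rfloor,\qquad l=n-q\ge q,\qquad J_*=\Bigl[\frac1{q+1},\frac2{q+1}\Bigr],\qquad\zeta_*=\frac1{q+1},
\]
so that $(N-1)/2\le q\le N-1$. The \emph{growth} of a pair word $U$ is $Y(U)=\log b_U(1)\ge0$. By Lemma~\ref{lem:comp} and monotonicity,
\begin{equation}\label{eq:Y}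
Y(U)-\log2\le\log b_U(y)\le Y(U)\qquad(y\in J).
\end{equation}

\begin{lemma}\label{lem:classes}
For large $S$ there are sets $\mathcal U,\mathcal V$ of pair words of length $q$, a set $\mathcal Z$ of pair words of length $l$, and a number $z$ with $N/(C\log N)\le z\le N$, such that:
\begin{itemize}
\item[(i)] $U\cdot y\in J_*$ for all $U\in\mathcal U\cup\mathcal V$ and $y\in(0,1]$;
\item[(ii)] $z\le Y\le z+\rho_0$ on $\mathcal U$, and $0\le Y\le\rho_0$ on $\mathcal V$;
\item[(iii)] every $Z\in\mathcal Z$ has at least $\sqrt N$ letters $m_2$;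
\item[(iv)] the masses $\pi_{\mathcal U}=\sum_{\mathcal U}p_U(\frac12)$ and $\pi_{\mathcal V}=\sum_{\mathcal V}p_V(\frac12)$ are at least $N^{-1/4}/(C\log N)$, and $\pi_{\mathcal Z}=\sum_{\mathcal Z}p_Z(\zeta_*)\ge\frac18$.
\end{itemize}
\end{lemma}

\begin{proof}
For integers $2\le u\le q/2$ and $k\ge1$ let $\mathcal W(u,k)$ be the set of words of length $q$ with at least $k$ letters $m_2$, the last one at a position $\tau\le u$. Whatever the initial ratio, the state after position $\tau$ is in $(1,2]$, so the final state lies in $(1+q-\tau,2+q-\tau]\subset[\frac{q+1}2,q+1]$. Thus these words have property (i). Decompose according to $\tau$. Given the letters up to an $m_2$ at position $\tau$, the probability of no further $m_2$ up to position $q$ is at least $\frac1{1+q-\tau}\ge\frac1N$ by \eqref{eq:tail}. The number of positions $\tau\le u$ carrying an $m_2$ with $\mathcal N_\tau\ge k$ is $(\mathcal N_u-k+1)^+$. Hence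
\begin{equation}\label{eq:W}
\mathbb P_2(\mathcal W(u,k))\ge\frac1N\sum_{\tau\le u}\mathbb P_2(m_2\text{ at }\tau,\ \mathcal N_\tau\ge k)=\frac1N\,\mathbb E_2(\mathcal N_u-k+1)^+ .
\end{equation}

\emph{Slow words.} Let $\mathcal V=\mathcal W(\rho_0,1)$; note $\rho_0\le q/2$ for large $S$. By \eqref{eq:W} and Lemma~\ref{lem:count}, $\pi_{\mathcal V}\ge k(\rho_0)/(2N)\ge N^{-1/4}/(C\log N)$. The first $\tau\le\rho_0$ letters multiply the larger entry by at most $2$ each, and the final run of $m_1$ multiplies it by at most $1+q$. So $Y\le\rho_0\log2+\log N\le\rho_0$ for large $S$.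

\emph{Fast words.} Let $u=\lfloor q/2\rfloor$, $k'=\lfloor k(u)/2\rfloor$ and $\mathcal U'=\mathcal W(u,k')$; here $k'\ge N/(C\log N)$. On the event $\mathcal N_u\ge k(u)$, which has probability at least $\frac12$, we have $\mathcal N_u-k'+1\ge k'$, so $\mathbb P_2(\mathcal U')\ge k'/(2N)\ge1/(C\log N)$. On $\mathcal U'$, Lemma~\ref{lem:contr} gives $Y\ge(k'-1)\log\frac32\ge N/(C_1\log N)$ for some constant $C_1$, and $Y\le q\log2\le N$. The growth varies over too wide a range, so we select a window. Cover $[0,N]$ by at most $3N^{1/4}$ intervals $[m\rho_0,(m+1)\rho_0]$. For one of them, $[z,z+\rho_0]$, the set $\mathcal U=\{U\in\mathcal U':z\le Y(U)\le z+\rho_0\}$ has mass at least $\mathbb P_2(\mathcal U')/(3N^{1/4})$. Since $\mathcal U$ is nonempty, $z\le N$ and $z\ge N/(C_1\log N)-N^{3/4}\ge N/(2C_1\log N)$ for large $S$.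

\emph{Common words.} Let $\mathcal Z$ be the set of words of length $l$ with property (iii), and $l_0=\lfloor l/2\rfloor\ge(q-1)/2$. From the state $q+1$, the first $m_2$ occurs within $l_0$ letters with probability $\frac{l_0}{q+1+l_0}\ge\frac14$, as $3l_0\ge q+1$ for $q\ge5$. The state is then in $(1,2]$, at least $l_0$ letters remain, and by Lemma~\ref{lem:count} the next $l_0$ letters contain at least $k(l_0)\ge\sqrt N$ letters $m_2$ with probability at least $\frac12$. So $\pi_{\mathcal Z}\ge\frac18$.
\end{proof}

\subsection{One long shift}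

\begin{lemma}\label{lem:long}
There is a negligible $\epsilon_2$ such that, for large $S$, $i\le D$ and measurable $\Omega\subset\mathcal T_7$,
\[
\|\bar v(\cdot+ze_i)-\bar v\|_{L^2(\Omega)}\le CN^{3/4}n_1\sqrt E+c\,\epsilon_2(S).
\]
\end{lemma}

\begin{proof}
For $U\in\mathcal U$, $V\in\mathcal V$, $Z\in\mathcal Z$ put
\[
\omega(ZU,ZV)=\frac{p_U(\frac12)}{\pi_{\mathcal U}}\cdot\frac{p_V(\frac12)}{\pi_{\mathcal V}}\cdot\frac{p_Z(\zeta_*)}{\pi_{\mathcal Z}},
\]
and let $\omega=0$ on all other pairs. The lengths $q$ and $l$ are fixed, so the word $ZU$ determines $Z$ and $U$; thus $\omega$ is well defined and $\sum\omega=1$. We check the hypotheses of Lemma~\ref{lem:match}. For large $S$, $n\log d\le2N\log d\le2S$. Let $y,y'\in J$. The quotient of two elements of $J_*$ lies in $[\frac12,2]$.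

(a) By \eqref{eq:cocycle}, (i) and Lemma~\ref{lem:comp}, $p_{ZU}(y)=p_U(y)p_Z(U\cdot y)\ge\frac1{64}p_U(\frac12)p_Z(\zeta_*)$. Hence $\sum_V\omega(ZU,ZV)\le64\,p_{ZU}(y)/(\pi_{\mathcal U}\pi_{\mathcal Z})$. The same computation with $V$ in place of $U$ gives $\sum_U\omega(ZU,ZV)\le64\,p_{ZV}(y)/(\pi_{\mathcal V}\pi_{\mathcal Z})$. By (iv) we may take $L=CN^{1/4}\log N$.

(b) By (i), (iii) and Lemma~\ref{lem:contr}, $|\log(Z\cdot(U\cdot y))-\log(Z\cdot(V\cdot y'))|\le\varepsilon':=(3/2)^{1-\sqrt N}$, which is negligible. By \eqref{eq:cocycle},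
\[
H:=h_{ZU,ZV}(y,y')=\log b_U(y)-\log b_V(y')+\log\frac{b_Z(U\cdot y)}{b_Z(V\cdot y')} .
\]
The last term is at most $\log2$ in absolute value by Lemma~\ref{lem:comp}, and by \eqref{eq:Y} the first two differ from $Y(U)-Y(V)$ by at most $\log2$. By (ii), $|Y(U)-Y(V)-z|\le\rho_0$. So $|H-z|\le\rho_0+2\log2\le2\rho_0$ and $|H|\le2N\le S/2$.

Lemma~\ref{lem:match} and \eqref{eq:goodn} give
\begin{equation}\label{eq:longcost}
\sum\omega\,I\le CN^{3/2}\log N\,E+Cc^2(\varepsilon'+e^{-2S})^2S^D .
\end{equation}
The shift $H$ depends on the words and ratios, and we correct it to the fixed value $z$. Fix $U,V,Z$, $\xi\in J_-^K$, $y\in J_-$, and let $H=h_{ZU,ZV}(\xi_i,y)$. For $t\in\Omega$ the segment from $t+ze_i$ to $t+He_i$ stays within distance $2N\le S$ of $t$ in the direction $e_i$, so it lies in $\mathcal T_6$. Lemma~\ref{lem:chain}, applied to $\Omega+ze_i$ and the shift $H-z$, gives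
\begin{equation}\label{eq:correct}
\int_\Omega|v(t+He_i,\xi^y)-v(t+ze_i,\xi^y)|^2dt\le C\rho_0^2\,\Psi_i(\xi^y).
\end{equation}
Under the normalized measure $d\nu(\xi)\frac{dy}y$ on $J_-^K\times J_-$, both $\xi$ and $\xi^y$ are distributed as normalized $\nu$ on $J_-^K$. So $\bar v(t+ze_i)-\bar v(t)$ is the average of $v(t+ze_i,\xi^y)-v(t,\xi)$, and we may average over $\omega$ as well. Insert $v(t+He_i,\xi^y)$, and use the Cauchy--Schwarz inequality, $\Omega\subset\mathcal T_{11/2}$, \eqref{eq:longcost}, \eqref{eq:correct} and Lemma~\ref{lem:Psi}: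
\begin{align*}
\int_\Omega|\bar v(t+ze_i)-\bar v(t)|^2dt&\le C\sum\omega\,I+C\rho_0^2\int_{J_-^K}\Psi_i\,d\nu\\
&\le C\bigl(N^{3/2}\log N+\rho_0^2n_1^2\bigr)E+Cc^2\bigl((\varepsilon'+e^{-2S})^2S^D+S^2\epsilon_1(S)^2\bigr).
\end{align*}
Since $\rho_0^2\le N^{3/2}$ and $\log N\le n_1^2$ for large $S$, the lemma follows. The choice $\rho_0\approx N^{3/4}$ balances the two costs.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:series} for $d\ge5$]
Let $i,\rho,\Omega$ be as in Definition~\ref{def:shift}. Replacing $(\Omega,\rho)$ by $(\Omega+\rho e_i,-\rho)$ if necessary, assume $\rho\ge0$. Write $\rho=mz+\rho'$ with an integer $m\ge0$ and $0\le\rho'<z\le N$. Then $m\le16DS/z\le CS\log N/N\le CS^{1/5}\log S$. The sets $\Omega+jze_i$, $0\le j\le m$, and the segments of length $\rho'$ starting in $\Omega+mze_i$ are contained in the segments $[t,t+\rho e_i]$, hence in $\mathcal T_7$. Apply Lemma~\ref{lem:long} to $\Omega+jze_i$ for $0\le j<m$, and Corollary~\ref{cor:short} to $\Omega+mze_i$ with the shift $\rho'$. By the triangle inequality in $L^2(\Omega)$,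
\[
\|\bar v(\cdot+\rho e_i)-\bar v\|_{L^2(\Omega)}\le C\bigl(mN^{3/4}+1+N\bigr)n_1\sqrt E+c\,CS\bigl(\epsilon_1(S)+\epsilon_2(S)\bigr).
\]
Here $mN^{3/4}\le CS^{1/5+3/5}\log S$, $N\le S^{4/5}$ and $n_1\le2S^{1/100}$, so the coefficient of $\sqrt E$ is at most $CS^{0.81}\log S\le CS^{5/6}$. The shift estimate holds with $\kappa=\frac56<1\le D/2$, since $D\ge2$ for $d\ge5$. Proposition~\ref{prop:cap} and \eqref{eq:Pnpsi} give Theorem~\ref{thm:series}, and Theorem~\ref{thm:main} follows by Proposition~\ref{prop:crit}.
\end{proof}

\begin{thebibliography}{9}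

\bibitem{N95} Nogueira, 1995.

\bibitem{N01} Nogueira, 2001.

\bibitem{slides} \emph{Suites \'equilibr\'ees de faible complexit\'e et algorithmes de fractions continues multidimensionnelles}, \texttt{http://www.slabbe.org/Communications/2016-02-caen.pdf}

\end{thebibliography}
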